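\title{Indecomposable finite-automaton presentable subgroups of $(\mathbb{Z}[1/p])^n$}

\begin{abstract}
For every prime $p$ and every $n\ge 2$ we construct an indecomposable subgroup of rank $n$ of $(\mathbb{Z}[1/p])^n$ whose addition is recognized by a finite automaton. The simplest example is the additive group of $\mathbb{Z}[\pi,1/\pi]$ with $\pi=(-1+\sqrt{-7})/2$. Elements are written in base $\pi$, an algebraic integer of $p$-power norm all of whose conjugates have absolute value greater than $1$; this condition keeps the carries bounded and also excludes free summands. The same method applies to every rank $n$ subgroup $G$ of $(\mathbb{Z}[1/p])^m$ for which $\mathbb{Q}\otimes\operatorname{End}(G)$ contains a field of degree $n$, and to every rank $2$ subgroup with a nonscalar endomorphism.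
\end{abstract}

\section{Introduction}\label{sec:intro}

A countable group is \emph{finite-automaton presentable} (FA presentable, or automatic) if its elements can be named by the strings of a regular language so that finite automata, reading several strings in parallel, decide when two strings name the same element and when $x\cdot y=z$; the precise definition is in Section~\ref{sec:background}. The notion asks whether the group operation can be verified in a single pass with bounded memory. The model is schoolbook addition in base $p$, where the only thing to remember from one column to the next is a carry. This presents $\mathbb{Z}$ and, if finitely many digits after the radix point are allowed, the group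
\[
\mathbb{Z}[1/p]=\{a/p^k: a\in\mathbb{Z},\ k\in\mathbb{N}\}.
\]
Automata can be run side by side, so all finite direct sums of copies of $\mathbb{Z}$ and $\mathbb{Z}[1/p]$ are FA presentable too.

All groups below are abelian and torsion-free. The \emph{rank} of $G$ is $\dim_{\mathbb{Q}}(\mathbb{Q}\otimes G)$, and $G$ is \emph{decomposable} if $G=B\oplus C$ with $B,C\neq0$, \emph{indecomposable} otherwise. An FA presentable indecomposable group of rank at least $2$ is one whose presentation cannot come from running presentations of smaller groups side by side. Nies and Semukhin (2009) gave examples of such groups; their examples involve divisibility by several primes. The following question is posed as open in \cite{talk}.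

\begin{quote}
\textbf{Question.} Are there a prime $p$, an integer $n\ge2$ and a subgroup $G\le(\mathbb{Z}[1/p])^n$ such that $G$ is indecomposable, has rank at least $2$, and is FA presentable?
\end{quote}

With a single prime, the only subgroups of rank $1$ are $\mathbb{Z}$ and $\mathbb{Z}[1/p]$ up to isomorphism (Lemma~\ref{lem:rankone}). In rank $2$ there is a family of candidates: for a $p$-adic integer $\alpha\in\mathbb{Z}_p$ let
\[
G_\alpha=\{(x,y)\in\mathbb{Z}[1/p]^2:\ y-\alpha x\in\mathbb{Z}_p\}.
\]
Since $\mathbb{Z}[1/p]\cap\mathbb{Z}_p=\mathbb{Z}$, we have $G_0=\mathbb{Z}[1/p]\oplus\mathbb{Z}$, whereas $G_\alpha$ is indecomposable for irrational $\alpha$ (Lemma~\ref{lem:irrational}). A pair $(p^{-k},y)$ lies in $G_\alpha$ exactly when $p^ky\equiv\alpha$ modulo $p^k\mathbb{Z}_p$, so the two coordinates are glued along the whole digit sequence of $\alpha$, which for irrational $\alpha$ is not eventually periodic. An automaton that reads $x$ and $y$ in base $p$ would have to compare its input with arbitrarily long initial segments of this sequence. One might therefore guess that the answer to the question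 is no. The answer is yes, because one is free to abandon base $p$.

For $A\in M_n(\mathbb{Z})$ with $\det A\neq0$ put
\[
G_A=\bigcup_{k\ge0}A^{-k}\mathbb{Z}^n\le\mathbb{Q}^n ;
\]
the union is ascending because $A\mathbb{Z}^n\subseteq\mathbb{Z}^n$. For $n=1$ and $A=(p)$ this is $\mathbb{Z}[1/p]$, and in general $G_A$ is the group in which one can hope to use $A$ as a base.

\begin{theorem}\label{thm:main}
Let $p$ be any prime and $n\ge2$. Let $f=x^n+(-1)^nx+p$, and let $A$ be the matrix of multiplication by $x$ on $\mathbb{Z}[x]/(f)$ in the basis $1,x,\dots,x^{n-1}$. Then $G_A$ is a rank $n$ subgroup of $(\mathbb{Z}[1/p])^n$ which is FA presentable and indecomposable. Moreover, no finite-index subgroup of $G_A$ is decomposable.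
\end{theorem}

So such groups exist for every prime and in every rank $n\ge2$. The method applies whenever $G$ has enough endomorphisms to supply a base. Let $G\le\mathbb{Q}^m$ and let $V=\mathbb{Q}G$ be its span. Every endomorphism of $G$ extends uniquely to a $\mathbb{Q}$-linear map of $V$, and this identifies $\mathbb{Q}\otimes\operatorname{End}(G)$ with the algebra of those $\psi\in\operatorname{End}_{\mathbb{Q}}(V)$ such that $N\psi(G)\subseteq G$ for some integer $N\ge1$. It always contains the scalars $\mathbb{Q}$. A subfield $K$ with the same identity element makes $V$ a $K$-vector space, so $[K:\mathbb{Q}]$ divides the rank of $G$. The next theorem treats the case where $K$ is as large as this allows.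

\begin{theorem}\label{thm:field}
Let $G\le(\mathbb{Z}[1/p])^m$ have rank $n\ge1$, and suppose that $\mathbb{Q}\otimes\operatorname{End}(G)$ contains (unitally) a field $K$ with $[K:\mathbb{Q}]=n$. Then $G$ is FA presentable.
\end{theorem}

\begin{theorem}\label{thm:ranktwo}
Every rank $2$ subgroup $G\le(\mathbb{Z}[1/p])^m$ with $\mathbb{Q}\otimes\operatorname{End}(G)\neq\mathbb{Q}$ is FA presentable. In particular, for $\alpha\in\mathbb{Z}_p$ quadratic over $\mathbb{Q}$, the group $G_\alpha$ is FA presentable and indecomposable of rank $2$. On the other hand, $G_\alpha$ is not FA presentable for all but countably many $\alpha\in\mathbb{Z}_p$.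
\end{theorem}

The last sentence shows that the hypothesis on endomorphisms cannot simply be dropped from either theorem. We do not settle whether some rank $2$ subgroup of $(\mathbb{Z}[1/p])^m$ with $\mathbb{Q}\otimes\operatorname{End}(G)=\mathbb{Q}$ is FA presentable.

Section~\ref{sec:example} works out the case $p=n=2$ by hand. Sections~\ref{sec:expanding} and~\ref{sec:indec} prove Theorem~\ref{thm:main}, and Sections~\ref{sec:field} and~\ref{sec:ranktwo} prove the other two theorems.

\section{Automatic presentations and subgroups of $(\mathbb{Z}[1/p])^m$}\label{sec:background}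

\subsection{FA presentations}
Let $\Sigma$ be a finite alphabet and $\diamond\notin\Sigma$. The \emph{convolution} of strings $w_1,\dots,w_k\in\Sigma^*$ is the string over $(\Sigma\cup\{\diamond\})^k$ obtained by writing the $w_j$ on parallel tracks, aligned at their left ends, padding the shorter ones with $\diamond$, and reading the columns as letters. A relation on $\Sigma^*$ is \emph{regular} if the convolutions of its tuples form a regular language.

\begin{definition}
An \emph{FA presentation} of a countable structure in a finite signature consists of a regular language $D$ and a surjection $\operatorname{val}$ from $D$ onto the domain such that, for equality and for each atomic relation, the set of tuples from $D$ whose values satisfy the relation is regular. For an abelian group, the relations $\operatorname{val}(u)=\operatorname{val}(w)$ and $\operatorname{val}(u)+\operatorname{val}(v)=\operatorname{val}(w)$ on $D$ must be regular.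
\end{definition}

The map $\operatorname{val}$ need not be injective, and we will use this freedom. We need the following facts.

\begin{itemize}
\item[(F1)] A language recognized by a nondeterministic finite automaton, possibly with several initial states, is regular. Regular languages are closed under Boolean operations, and the convolutions of $k$-tuples from a regular language form a regular language.
\item[(F2)] (Khoussainov--Nerode.) In an FA presentation, every relation that is first-order definable with parameters in the structure is regular on $D$.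
\item[(F3)] A finite direct product of FA presentable groups is FA presentable: name a pair by the convolution of names of its components (using a new padding symbol on the outer level) and run the two automata in parallel, each ignoring the final columns in which its own tracks show only padding.
\item[(F4)] There are only countably many FA presentable groups up to isomorphism, since the group is determined by three finite automata over an alphabet that we may take to be $\{1,\dots,k\}$.
\end{itemize}

\begin{lemma}\label{lem:finiteindex}
If $G$ is abelian, $H\le G$ has finite index, and $H$ is FA presentable, then $G$ is FA presentable.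
\end{lemma}

\begin{proof}
Let $(D,\operatorname{val})$ present $H$, and let $g_1,\dots,g_s$ be coset representatives, with $g_i+g_j=g_{\kappa(i,j)}+c_{ij}$ and $c_{ij}\in H$. Take $1,\dots,s$ as new letters and let the string $iw$ with $w\in D$ name $\operatorname{val}(w)+g_i$. Two strings $iw$ and $jw'$ name the same element if and only if $i=j$ and $\operatorname{val}(w)=\operatorname{val}(w')$. Further, $(h+g_i)+(h'+g_j)=h''+g_k$ holds if and only if $k=\kappa(i,j)$ and $h+h'+c_{ij}=h''$. For each of the finitely many pairs $(i,j)$, the last relation is defined in $H$ by $\exists y\,(h+h'=y\wedge y+c_{ij}=h'')$, so it is regular by (F2). An automaton reads the first column $(i,j,k)$, checks $k=\kappa(i,j)$, and runs the automaton for the pair $(i,j)$ on the rest.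
\end{proof}

\subsection{The integral part of a subgroup}\label{sub:integral}
The hypothesis $H\le(\mathbb{Z}[1/p])^m$ is always used in the following form. Put $H_0=H\cap\mathbb{Z}^m$. As a subgroup of $\mathbb{Z}^m$, it is finitely generated and free, and every $h\in H$ has $p^kh\in H_0$ for some $k$. So $H_0$ has the same rank as $H$, and every element of $H/H_0$ has $p$-power order.

\begin{lemma}\label{lem:rankone}
A rank $1$ subgroup $B$ of $(\mathbb{Z}[1/p])^m$ is isomorphic to $\mathbb{Z}$ or to $\mathbb{Z}[1/p]$.
\end{lemma}

\begin{proof}
Identify $\mathbb{Q}B$ with $\mathbb{Q}$ so that a generator of $B_0\cong\mathbb{Z}$ becomes $1$. Then $\mathbb{Z}\le B\le\mathbb{Z}[1/p]$. If $a/p^k\in B$ with $p\nmid a$, write $ca+dp^k=1$; then $p^{-k}=c\,(a/p^k)+d\in B$. Hence $B=p^{-k}\mathbb{Z}$ if $p^k$ is the largest denominator that occurs, and $B=\mathbb{Z}[1/p]$ if there is no largest one.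
\end{proof}

\section{The case $p=n=2$: base $(-1+\sqrt{-7})/2$}\label{sec:example}

Let $\pi=(-1+\sqrt{-7})/2$, a root of $x^2+x+2$. Then $\bar\pi=-1-\pi$, $\pi\bar\pi=2$ and $|\pi|=\sqrt2$. Let
\[
G=\mathbb{Z}[\pi,\pi^{-1}]=\bigcup_{k\ge0}\pi^{-k}\mathbb{Z}[\pi].
\]
In the basis $1,\pi$, multiplication by $\pi$ has matrix $A=\begin{pmatrix}0&-2\\1&-1\end{pmatrix}$, so $G$ is the group $G_A$ of Theorem~\ref{thm:main} for $p=n=2$. Since $\pi^{-1}=\bar\pi/2$, we have $\pi^{-k}\mathbb{Z}[\pi]\subseteq2^{-k}\mathbb{Z}[\pi]$, so the coordinates lie in $\mathbb{Z}[1/2]$. The prime $2$ has split into two factors, and $G$ inverts only one of them.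

\subsection{Carries}
Consider finite sums $\sum_{i\in\mathbb{Z}}d_i\pi^i$ with digits $d_i\in\{0,1\}$. The rule that replaces $1+1=10$ is
\[
2=\pi+\pi^3,
\]
which holds because $\pi^3=-\pi^2-2\pi=2-\pi$. To test whether $u+v=w$, let $e_i$ be the digit of $u$ plus the digit of $v$ minus the digit of $w$ at exponent $i$; we must test whether $\sum_ie_i\pi^i=0$. Go through the exponents upward, starting with carry $0$, and pass from an incoming carry $s$ to the outgoing carry $s'=(s+e_i)/\pi$. The identity holds if and only if the last carry is $0$, and in that case the carry out of exponent $i$ equals $-\sum_{j>i}e_j\pi^{j-i-1}\in\mathbb{Z}[\pi]$. Moreover $|e_i|\le2$ gives $|s'|\le(|s|+2)/\sqrt2$, so all carries stay in the disc of radius $2/(\sqrt2-1)<5$. This disc contains only finitely many points of the lattice $\mathbb{Z}[\pi]\subset\mathbb{C}$, and these points are what an automaton has to remember.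

One obstacle remains. Digits with the same exponent must stand in the same column, strings are aligned at their left ends, and exponents are unbounded in both directions. We therefore fold the expansion at the radix point: the $i$th letter ($i\ge0$) is a pair $(a_i,b_i)$ holding the coefficients of $\pi^i$ and of $\pi^{-i-1}$. The first components are then read in the direction in which carries travel, and the second components against it. The automaton guesses the carry $q$ across the radix point and follows two carries that both start at $q$: a carry $s$ moving up by $s'=(s+e)/\pi$, and a carry $t$ traced back to its origin by $t'=\pi t-f$, where $e$ and $f$ are the digit combinations for the two components. It accepts if both end at $0$.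

For instance, dividing $2=\pi+\pi^3$ by $\pi^2$ gives $\pi^{-2}+\pi^{-2}=\pi^{-1}+\pi$. The strings are $u=v=(0,0)(0,1)$ and $w=(0,1)(1,0)$, so $(e_0,f_0)=(0,-1)$ and $(e_1,f_1)=(-1,2)$. The guess $q=\pi$ gives the accepting run
\[
(s,t)=(\pi,\pi)\ \longrightarrow\ (1,\bar\pi)\ \longrightarrow\ (0,0),
\]
since $(\pi+0)/\pi=1$, $\ \pi\cdot\pi+1=\bar\pi$, $\ (1-1)/\pi=0$ and $\pi\bar\pi-2=0$. No other guess succeeds, because solving $t'=\pi t-f$ backward from the final value $0$ determines $q$. We have not asked whether the digits $0,1$ suffice to name every element of $G$; in the general proof we take more digits, which makes this immediate.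

\subsection{Indecomposability}
Since $\pi$ is a unit of the ring $G$, we have $2G=\bar\pi G=(1+\pi)G$, and
\[
G/2G\cong\mathbb{Z}[x,x^{-1}]/(x^2+x+2,\ x+1)\cong\mathbb{Z}/2\mathbb{Z}
\]
by substituting $x=-1$. Suppose $G=B\oplus C$ with $B,C\ne0$. Both summands have rank $1$, so each is $\mathbb{Z}$ or $\mathbb{Z}[1/2]$ by Lemma~\ref{lem:rankone}, and these contribute factors $2$ and $1$ to $|G/2G|$. Hence exactly one summand is $\mathbb{Z}$, and there is a nonzero homomorphism $\varphi\colon G\to\mathbb{Z}$. It extends to an $\mathbb{R}$-linear map $\mathbb{C}\to\mathbb{R}$, which is continuous. As $\pi^{-k}\to0$, the integers $\varphi(\pi^{-k})$ tend to $0$, so $\varphi(\pi^{-k})=\varphi(\pi^{-k-1})=0$ for large $k$. But $\pi^{-k},\pi^{-k-1}$ is an $\mathbb{R}$-basis of $\mathbb{C}$, so $\varphi=0$, a contradiction.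

The inequality $|\pi|>1$ was used in both halves: to bound the carries and to exclude a summand $\mathbb{Z}$. The general proof has the same two halves.

\section{Expanding matrices as bases}\label{sec:expanding}

Call $A\in M_n(\mathbb{Z})$ \emph{expanding} if all its complex eigenvalues $\lambda$ satisfy $|\lambda|>1$. This is the condition under which division by the base shrinks vectors in every direction, as division by $\pi$ did in $\mathbb{C}$.

\begin{proposition}\label{prop:expanding}
If $A\in M_n(\mathbb{Z})$ is expanding, then $G_A$ is FA presentable. If moreover $|\det A|$ is a power of $p$, then $G_A$ is a rank $n$ subgroup of $(\mathbb{Z}[1/p])^n$.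
\end{proposition}

\begin{proof}
For the second claim, $A^{-1}=(\det A)^{-1}\operatorname{adj}(A)$ has entries in $\mathbb{Z}[1/p]$, and $\mathbb{Z}^n\le G_A\le\mathbb{Q}^n$ gives the rank. We turn to the first claim.

\emph{A norm in which $A^{-1}$ contracts.} The matrix $A^{-1}$ has spectral radius less than $1$, but it need not contract the Euclidean norm $|\cdot|$. Choose $\theta<1$ larger than this spectral radius. Then $(\theta A)^{-1}$ still has spectral radius less than $1$, so its powers tend to $0$, and $\|v\|=\sup_{k\ge0}\theta^{-k}|A^{-k}v|$ is a norm on $\mathbb{R}^n$. Shifting the index $k$ gives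
\begin{equation}\label{eq:contract}
\|A^{-1}v\|\le\theta\|v\|\qquad(v\in\mathbb{R}^n).
\end{equation}
Since $\|v\|\ge|v|$, every $\|\cdot\|$-ball contains finitely many points of $\mathbb{Z}^n$.

\emph{Digits.} Let $T$ be a set of representatives of $\mathbb{Z}^n/A\mathbb{Z}^n$; it has $|\det A|$ elements. These alone may not suffice as digits: for $A=(2)$ and $T=\{0,1\}$, division with remainder repeats $-1=1+2\cdot(-1)$ forever. What \eqref{eq:contract} does guarantee is that the quotients enter a fixed ball, so we admit all integer points of that ball as digits. Put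
\[
r=\max_{c\in T}\|c\|,\qquad R=\max\Bigl(r,\ 1+\frac{\theta r}{1-\theta}\Bigr),\qquad\Delta=\{v\in\mathbb{Z}^n:\|v\|\le R\}.
\]
Then $\Delta$ is finite and contains $T$ and $0$. Every $v\in\mathbb{Z}^n$ has the form $\sum_{i=0}^{k}A^id_i$ with $d_i\in\Delta$. Indeed, let $v_0=v$ and write successively $v_i=d_i+Av_{i+1}$ with $d_i\in T$ and $v_{i+1}\in\mathbb{Z}^n$. By \eqref{eq:contract}, $\|v_{i+1}\|\le\theta(\|v_i\|+r)$, so $\|v_k\|\le\theta^k\|v\|+\theta r/(1-\theta)$. Once $\theta^k\|v\|\le1$ we have $v_k\in\Delta$, and $v=\sum_{i<k}A^id_i+A^kv_k$.

\emph{Domain.} Let $D=(\Delta\times\Delta)^+$ be the set of nonempty strings of pairs of digits, and let $w=(a_0,b_0)\cdots(a_\ell,b_\ell)$ have value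
\[
\operatorname{val}(w)=\sum_{i=0}^{\ell}A^ia_i+\sum_{i=0}^{\ell}A^{-i-1}b_i\in G_A .
\]
The map $\operatorname{val}$ is onto. Given $g\in G_A$, choose $k$ with $A^kg\in\mathbb{Z}^n$ and expand $A^kg=\sum_jA^jd_j$, so that $g=\sum_jA^{j-k}d_j$. Put $a_{j-k}=d_j$ for $j\ge k$ and $b_{k-1-j}=d_j$ for $j<k$, and fill the remaining places with $0$.

\emph{Carries.} Let $u,v,w\in D$. Appending letters $(0,0)$ does not change the value, so we read $\diamond$ as $(0,0)$, and all three strings have positions $0,\dots,\ell$. Let $e_i\in\mathbb{Z}^n$ be the first component of $u$ plus that of $v$ minus that of $w$ at position $i$, and let $f_i$ be the same combination of second components. Then $\|e_i\|,\|f_i\|\le3R$, and $\operatorname{val}(u)+\operatorname{val}(v)=\operatorname{val}(w)$ if and only if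
\begin{equation}\label{eq:zero}
\sum_{i=0}^{\ell}A^ie_i+\sum_{i=0}^{\ell}A^{-i-1}f_i=0 .
\end{equation}
Let $M=3R\theta/(1-\theta)$, the solution of $\theta(M+3R)=M$, and let $W$ be the finite set $\{q\in\mathbb{Z}^n:\|q\|\le M\}$.

\emph{Claim.} Equation \eqref{eq:zero} holds if and only if there are $s_0,\dots,s_{\ell+1},t_0,\dots,t_{\ell+1}\in W$ with
\begin{equation}\label{eq:run}
s_0=t_0,\qquad s_{\ell+1}=t_{\ell+1}=0,\qquad As_{i+1}=s_i+e_i,\qquad t_{i+1}=At_i-f_i\qquad(0\le i\le\ell).
\end{equation}

For any vectors in $\mathbb{Q}^n$ satisfying the two recurrences, we have $A^{i+1}s_{i+1}=A^is_i+A^ie_i$ and $A^{-i}t_i=A^{-i-1}t_{i+1}+A^{-i-1}f_i$. Summing over $i$,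
\begin{equation}\label{eq:telescope}
A^{\ell+1}s_{\ell+1}=s_0+\sum_{i=0}^{\ell}A^ie_i,\qquad t_0=A^{-\ell-1}t_{\ell+1}+\sum_{i=0}^{\ell}A^{-i-1}f_i .
\end{equation}
If \eqref{eq:run} holds, then \eqref{eq:telescope} reads $s_0=-\sum_iA^ie_i$ and $t_0=\sum_iA^{-i-1}f_i$, and $s_0=t_0$ is \eqref{eq:zero}.

Conversely, assume \eqref{eq:zero}. Define vectors in $\mathbb{Q}^n$ by $t_{\ell+1}=0$, $t_i=A^{-1}(t_{i+1}+f_i)$, $s_0=t_0$ and $s_{i+1}=A^{-1}(s_i+e_i)$. The recurrences hold, so \eqref{eq:telescope} gives $t_0=\sum_iA^{-i-1}f_i$, and then $A^{\ell+1}s_{\ell+1}$ is the left side of \eqref{eq:zero}, whence $s_{\ell+1}=0$. It remains to see that all these vectors lie in $W$. Each recurrence can be read as a multiplication by $A$, which preserves integrality, or as a division by $A$, which preserves the bound.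
\begin{itemize}
\item \emph{Integrality.} From $s_{\ell+1}=0$ and $s_i=As_{i+1}-e_i$, all $s_i$ are integral by downward induction. So $t_0=s_0$ is integral, and $t_{i+1}=At_i-f_i$ is integral by upward induction.
\item \emph{Bounds.} From $t_{\ell+1}=0$ and $\|t_i\|\le\theta(\|t_{i+1}\|+3R)$, we get $\|t_i\|\le M$ by downward induction. So $\|s_0\|=\|t_0\|\le M$, and $\|s_{i+1}\|\le\theta(\|s_i\|+3R)$ gives $\|s_i\|\le M$ by upward induction.
\end{itemize}
This proves the claim.

\emph{The automaton.} Take the state set $W\times W$, initial states $(q,q)$ for $q\in W$, the accepting state $(0,0)$, and a transition $(s,t)\to(s',t')$ on a column with data $(e,f)$ exactly when $As'=s+e$ and $t'=At-f$. An accepting run is a solution of \eqref{eq:run}. By the claim and (F1), intersecting the accepted language with the convolutions of triples from $D$ shows that addition is regular. For equality $\operatorname{val}(u)=\operatorname{val}(w)$ use the same automaton on two tracks, with the digits of $v$ taken to be $0$.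
\end{proof}

\begin{corollary}\label{cor:basic}
The groups $\mathbb{Z}^n$ and $\mathbb{Z}[1/p]$ are FA presentable.
\end{corollary}

\begin{proof}
For $\mathbb{Z}[1/p]$ take $n=1$ and $A=(p)$. For $\mathbb{Z}^n$ take $A=2I$ and restrict the presentation to the regular set $(\Delta\times\{0\})^+$, whose values are exactly $\mathbb{Z}^n$ by the step on digits.
\end{proof}

\section{The $p$-rank and the proof of Theorem~\ref{thm:main}}\label{sec:indec}

In Section~\ref{sec:example} a decomposition forced a summand $\mathbb{Z}$, and $G$ had no nonzero map to $\mathbb{Z}$. The second point generalizes directly.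

\begin{lemma}\label{lem:hom}
If $A\in M_n(\mathbb{Z})$ is expanding, then $\operatorname{Hom}(G_A,\mathbb{Z})=0$.
\end{lemma}

\begin{proof}
Let $\varphi\colon G_A\to\mathbb{Z}$ be a homomorphism and $\Phi$ the linear functional on $\mathbb{R}^n$ that agrees with $\varphi$ on $\mathbb{Z}^n$. For $g\in G_A$ choose $N\ge1$ with $Ng\in\mathbb{Z}^n$; then $N\varphi(g)=\Phi(Ng)=N\Phi(g)$, so $\Phi$ extends $\varphi$. For each standard basis vector $y$ we have $A^{-k}y\to0$ by \eqref{eq:contract}, so the integers $\varphi(A^{-k}y)=\Phi(A^{-k}y)$ tend to $0$ and vanish for all large $k$. For one large $k$, the functional $\Phi\circ A^{-k}$ vanishes on all basis vectors. Hence $\Phi=0$.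
\end{proof}

For the first point, the summands may now have rank greater than $1$, so Lemma~\ref{lem:rankone} no longer lists them. The count of $|G/2G|$ survives. For a prime $q$, the \emph{$q$-rank} of an abelian group $H$ is $r_q(H)=\dim_{\mathbb{F}_q}H/qH$. It is additive in direct sums, and $r_p(\mathbb{Z})=1$, $r_p(\mathbb{Z}[1/p])=0$.

\begin{lemma}\label{lem:prank}
Let $H$ be a torsion-free abelian group of finite rank $r$.
\begin{itemize}
\item[(a)] $r_q(H)\le r$ for every prime $q$, and $H/NH$ is finite for every integer $N\ge1$.
\item[(b)] If $H\le(\mathbb{Z}[1/p])^m$ and $r_p(H)=r$, then $H$ is free of rank $r$.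
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $h_1,\dots,h_s\in H$ have linearly independent images in $H/qH$. They are linearly independent over $\mathbb{Z}$: a nontrivial relation $\sum c_ih_i=0$ can be divided by a power of $q$, since $H$ is torsion-free, until some $c_i$ is prime to $q$, and it then gives a nontrivial relation in $H/qH$. So $s\le r$, and $H/qH$ is finite. If $N=qN'$, then $qH/NH\cong H/N'H$, so $H/NH$ is finite by induction on the number of prime factors of $N$.

(b) Let $h_1,\dots,h_r$ map to a basis of $H/pH$ and let $F$ be the subgroup they generate. By the argument in (a), $F$ has rank $r$, so $H/F$ is a torsion group. It has no element of order $p$: if $ph=\sum c_ih_i$, then reducing modulo $pH$ gives $p\mid c_i$ for all $i$, so $h=\sum(c_i/p)h_i\in F$. Thus all elements of $H/F$ have order prime to $p$, while all elements of $H/H_0$ have $p$-power order (Section~\ref{sub:integral}). The group $H/(F+H_0)$ is a quotient of both, hence trivial. So $H=F+H_0$ is finitely generated and torsion-free, hence free.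
\end{proof}

Part (b) fails for general subgroups of $\mathbb{Q}^m$: for a prime $q\ne p$, the group $\mathbb{Z}[1/q]$ has rank and $p$-rank $1$.

We now see what is wanted of $A$: it should be expanding, have determinant $\pm p^j$, and give $r_p(G_A)=n-1$, so that two summands cannot both have $p$-rank smaller than their rank.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\Lambda=\mathbb{Z}[x]/(f)$, identified with $\mathbb{Z}^n$ by the given basis, and $G=G_A$. The matrix $A$ is the companion matrix of $f$, so its characteristic polynomial is $f$ and $\det A=(-1)^nf(0)=(-1)^np$.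

\emph{$A$ is expanding.} Suppose $f(z)=0$ with $|z|\le1$. Then $z^n+(-1)^nz=-p$, and both terms on the left have absolute value at most $1$. So $p=2$ and both terms equal $-1$. From $(-1)^nz=-1$ we get $z=(-1)^{n+1}$, and then $z^n=(-1)^{n(n+1)}=1\neq-1$, a contradiction. By Proposition~\ref{prop:expanding}, $G$ is FA presentable and is a rank $n$ subgroup of $(\mathbb{Z}[1/p])^n$.

\emph{The $p$-rank of $G$ is $n-1$.} Since $\det A\neq0$, the element $x$ is invertible in $\mathbb{Q}\otimes\Lambda=\mathbb{Q}^n$, and $G=\bigcup_kx^{-k}\Lambda$ is the additive group of the localization $\Lambda[x^{-1}]=\mathbb{Z}[x,x^{-1}]/(f)$. Reducing modulo $p$ and canceling the unit $x$,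
\[
G/pG\cong\mathbb{F}_p[x,x^{-1}]/(x^n+(-1)^nx)=\mathbb{F}_p[x,x^{-1}]/(x^{n-1}+(-1)^n).
\]
As $n\ge2$, the element $x$ is already invertible in $\mathbb{F}_p[x]/(x^{n-1}+(-1)^n)$, where $x\cdot x^{n-2}=\pm1$. So $G/pG$ is isomorphic to this ring, which has dimension $n-1$.

\emph{Indecomposability.} Let $H\le G$ have finite index $N$, where $H=G$ is allowed, and suppose $H=B\oplus C$ with $B,C\neq0$. Multiplication by $p$ is injective, so $[pG:pH]=[G:H]=N$. Computing $[G:pH]$ in two ways,
\[
[G:pG]\,[pG:pH]=[G:H]\,[H:pH],
\]
we get $r_p(H)=r_p(G)=n-1$. Since $H$ has rank $n$,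
\[
\bigl(\operatorname{rank}B-r_p(B)\bigr)+\bigl(\operatorname{rank}C-r_p(C)\bigr)=1 .
\]
Both brackets are nonnegative integers by Lemma~\ref{lem:prank}(a), so one of them is $0$. By Lemma~\ref{lem:prank}(b) the corresponding summand is free, and it is nonzero, so there is a nonzero homomorphism $\varphi\colon H\to\mathbb{Z}$. As $NG\subseteq H$, the map $g\mapsto\varphi(Ng)$ is a homomorphism $G\to\mathbb{Z}$. It is nonzero because it equals $N\varphi$ on $H$. This contradicts Lemma~\ref{lem:hom}.
\end{proof}

\begin{remark}
Neither property of $A$ can be omitted from the last step. The matrix $pI_2$ is expanding, but $G_{pI_2}=\mathbb{Z}[1/p]^2$ has $p$-rank $0$ and is decomposable. For $x^3+x+2$, which has the opposite sign and the root $-1$, the $2$-rank is still $n-1=2$, but $x\mapsto-1$ maps $\mathbb{Z}[x,x^{-1}]/(x^3+x+2)$ onto $\mathbb{Z}$, so a summand $\mathbb{Z}$ splits off.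
\end{remark}

\begin{remark}
The polynomial $f$ is irreducible: in a factorization into two monic integer polynomials of positive degree, one factor has constant term $\pm1$ because $f(0)$ is prime, which is impossible when all roots have absolute value greater than $1$. So $G_A\cong\mathbb{Z}[\pi,\pi^{-1}]$ for a root $\pi$ of $f$, an algebraic integer of norm $\pm p$.
\end{remark}

\section{Groups with a large field of endomorphisms}\label{sec:field}

In Theorem~\ref{thm:field} no base is given, and we have to find one. The plan is to replace $G$, up to finite index, by an $O_K$-submodule of $K$, to read off the set $S$ of primes of $K$ by which this module is infinitely divisible, and to choose as base an element $\beta$ that is divisible by exactly these primes and acts as an expanding matrix.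

We recall what is needed. Let $K$ be a number field of degree $n$ with ring of integers $O_K$; \emph{prime} means nonzero prime ideal of $O_K$, and these are the maximal ideals. A \emph{fractional ideal} is a nonzero finitely generated $O_K$-submodule $\mathfrak{a}$ of $K$; it is a free abelian group of rank $n$ and factors uniquely as $\prod_{\mathfrak{q}}\mathfrak{q}^{v_{\mathfrak{q}}(\mathfrak{a})}$ with almost all exponents $0$. For $x\in K^\times$ put $v_{\mathfrak{q}}(x)=v_{\mathfrak{q}}(xO_K)$, and $v_{\mathfrak{q}}(0)=\infty$. Then $v_{\mathfrak{q}}(\mathfrak{a})=\min_{x\in\mathfrak{a}}v_{\mathfrak{q}}(x)$, and $v_{\mathfrak{q}}(x)\ge0$ if and only if $x=b/s$ with $b,s\in O_K$ and $s\notin\mathfrak{q}$. The characteristic polynomial of multiplication by $x$ on $K$ is $\prod_\sigma(X-\sigma(x))$, over the $n$ embeddings $\sigma\colon K\to\mathbb{C}$.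

\begin{lemma}\label{lem:valuations}
Let $Y$ be a nonzero $O_K$-submodule of $K$ and $m_{\mathfrak{q}}=\inf_{y\in Y}v_{\mathfrak{q}}(y)\in\mathbb{Z}\cup\{-\infty\}$. Then $Y=\{x\in K: v_{\mathfrak{q}}(x)\ge m_{\mathfrak{q}}\text{ for all }\mathfrak{q}\}$.
\end{lemma}

\begin{proof}
The inclusion $\subseteq$ is the definition of $m_{\mathfrak{q}}$. Let $x$ lie in the right side and let $J$ be the ideal $\{a\in O_K:ax\in Y\}$. For each $\mathfrak{q}$ there is a nonzero $y\in Y$ with $v_{\mathfrak{q}}(y)\le v_{\mathfrak{q}}(x)$. Write $x/y=b/s$ with $b,s\in O_K$ and $s\notin\mathfrak{q}$; then $sx=by\in Y$, so $s\in J\setminus\mathfrak{q}$. Thus $J$ lies in no maximal ideal, so $1\in J$ and $x\in Y$.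
\end{proof}

An element with the right prime divisors may have small conjugates. In $K=\mathbb{Q}(\sqrt2)$ the element $5+4\sqrt2$ has norm $-7$ and $|5-4\sqrt2|<1$; multiplying by the unit $\sqrt2-1$ gives $3+\sqrt2$, both of whose conjugates exceed $1$. In general, units can balance the conjugates only up to a bounded error, and passing to a high power first makes this error negligible.

\begin{lemma}\label{lem:beta}
Let $S$ be a nonempty set of primes of $O_K$ above $p$. There is $\beta\in O_K$ whose prime ideal divisors are exactly the elements of $S$ and with $|\sigma(\beta)|>1$ for every embedding $\sigma\colon K\to\mathbb{C}$.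
\end{lemma}

\begin{proof}
Let $h$ be the class number of $K$, so that the $h$th power of any ideal is principal. Then $\prod_{\mathfrak{p}\in S}\mathfrak{p}^h=\gamma O_K$ for some $\gamma\in O_K$, and $|N_{K/\mathbb{Q}}(\gamma)|=p^j$ with $j\ge1$, since $S$ is nonempty and primes above $p$ have $p$-power norm greater than $1$.

Let $\sigma_v$ run through the real embeddings and one embedding from each complex conjugate pair, with $n_v=1$ or $2$ respectively, and let $\operatorname{Log}(x)=(n_v\log|\sigma_v(x)|)_v$ for $x\in K^\times$. Then $\sum_vn_v=n$, and the coordinates of $\operatorname{Log}(x)$ sum to $\log|N_{K/\mathbb{Q}}(x)|$. By Dirichlet's unit theorem, $\operatorname{Log}(O_K^\times)$ is a full lattice in the hyperplane $E$ of vectors with coordinate sum $0$. So there is a constant $\rho$ such that every point of $E$ is within sup-distance $\rho$ of this lattice.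

Put $\tau=(j\log p)/n>0$ and $c=(\tau n_v)_v$. The coordinates of $c$ and of $\operatorname{Log}(\gamma)$ both sum to $j\log p$, so $\operatorname{Log}(\gamma)-c\in E$. Fix $k$ with $k\tau>\rho$ and choose a unit $\varepsilon$ with $\|k(\operatorname{Log}(\gamma)-c)+\operatorname{Log}(\varepsilon)\|_\infty\le\rho$. Let $\beta=\gamma^k\varepsilon$. Then $\operatorname{Log}(\beta)$ is within $\rho$ of $kc$, so its coordinates are at least $k\tau-\rho>0$. Hence $|\sigma_v(\beta)|>1$ for all $v$, and the same holds for the conjugate embeddings. The prime divisors of $\beta$ are those of $\gamma$.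
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:field}]
The space $V=\mathbb{Q}G$ is a $K$-vector space of $\mathbb{Q}$-dimension $n=[K:\mathbb{Q}]$, hence of $K$-dimension $1$. We fix a $K$-linear identification $V=K$, so that $G$ is a subgroup of $K$ and $K$ acts by multiplication. This is where the degree hypothesis is used.

\emph{Step 1: reduction to an $O_K$-module.} The group $G$ need not be closed under $O_K$, but it nearly is. For each $a\in K\subseteq\mathbb{Q}\otimes\operatorname{End}(G)$, some positive integer multiple of $a$ maps $G$ into $G$. Applying this to the finitely many generators of the group $O_K$, we find $N\ge1$ with $NaG\subseteq G$ for all $a\in O_K$. Let $G'=O_KG$ be the $O_K$-submodule of $K$ generated by $G$. Then $NG'\subseteq G\subseteq G'$, and $G'/NG'$ is finite by Lemma~\ref{lem:prank}(a). So $NG'\cong G'$ has finite index in $G$, and by Lemma~\ref{lem:finiteindex} it suffices to show that $G'$ is FA presentable.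

\emph{Step 2: valuations.} Let $G_0=G\cap\mathbb{Z}^m$ as in Section~\ref{sub:integral}, and let $\mathfrak{a}=O_KG_0$, a fractional ideal contained in $G'$. Every $x\in G'$ is a finite sum $\sum a_ig_i$ with $a_i\in O_K$ and $g_i\in G$, so $p^kx\in\mathfrak{a}$ for some $k$. Let $m_{\mathfrak{q}}$ be as in Lemma~\ref{lem:valuations} for $Y=G'$. If $\mathfrak{q}\nmid p$, then $v_{\mathfrak{q}}(x)=v_{\mathfrak{q}}(p^kx)\ge v_{\mathfrak{q}}(\mathfrak{a})$ for $x\in G'$, and $\mathfrak{a}\subseteq G'$ gives the reverse bound, so $m_{\mathfrak{q}}=v_{\mathfrak{q}}(\mathfrak{a})$. Hence $S=\{\mathfrak{q}:m_{\mathfrak{q}}=-\infty\}$ consists of primes above $p$, and $m_{\mathfrak{q}}=0$ for almost all $\mathfrak{q}$. So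
\[
\mathfrak{b}=\prod_{\mathfrak{q}\notin S}\mathfrak{q}^{m_{\mathfrak{q}}}
\]
is a fractional ideal. By Lemma~\ref{lem:valuations}, $G'$ is defined by the conditions $v_{\mathfrak{q}}(x)\ge m_{\mathfrak{q}}$ for $\mathfrak{q}\notin S$, and $\mathfrak{b}$ is defined by these together with $v_{\mathfrak{p}}(x)\ge0$ for $\mathfrak{p}\in S$.

\emph{Step 3: the base.} If $S=\emptyset$, then $G'=\mathfrak{b}\cong\mathbb{Z}^n$ is FA presentable by Corollary~\ref{cor:basic}. Otherwise take $\beta$ from Lemma~\ref{lem:beta}. We have $x\in\beta^{-k}\mathfrak{b}$ if and only if $v_{\mathfrak{q}}(x)+kv_{\mathfrak{q}}(\beta)\ge v_{\mathfrak{q}}(\mathfrak{b})$ for all $\mathfrak{q}$. For $\mathfrak{q}\notin S$ we have $v_{\mathfrak{q}}(\beta)=0$, and these are the conditions defining $G'$. For the finitely many $\mathfrak{p}\in S$ we have $v_{\mathfrak{p}}(\beta)>0$, and the condition holds once $k$ is large. Therefore $G'=\bigcup_k\beta^{-k}\mathfrak{b}$. Choose a $\mathbb{Z}$-basis of $\mathfrak{b}$; it identifies $K$ with $\mathbb{Q}^n$ and $\mathfrak{b}$ with $\mathbb{Z}^n$. Since $\beta\mathfrak{b}\subseteq\mathfrak{b}$,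 multiplication by $\beta$ becomes an integer matrix $A$, with eigenvalues $\sigma(\beta)$. So $A$ is expanding, and $G'\cong G_A$ is FA presentable by Proposition~\ref{prop:expanding}.
\end{proof}

\begin{remark}
The hypothesis $G\le(\mathbb{Z}[1/p])^m$ enters in Step 2, where it confines all deviation from $\mathfrak{a}$ to finitely many primes. Without it the theorem fails already for $n=1$ and $K=\mathbb{Q}$: for a set $P$ of primes, the group $\mathbb{Z}[1/q:q\in P]$ is $q$-divisible exactly for $q\in P$, so these are uncountably many pairwise nonisomorphic groups of rank $1$, and (F4) applies.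
\end{remark}

\section{Rank two}\label{sec:ranktwo}

We view $\mathbb{Q}$ as a subfield of $\mathbb{Q}_p$ and use three facts: $\mathbb{Q}_p=\mathbb{Z}[1/p]+\mathbb{Z}_p$ (split a $p$-adic expansion at the radix point), $\bigcap_kp^k\mathbb{Z}_p=0$, and $\mathbb{Z}_p$ is uncountable. For every $\alpha\in\mathbb{Z}_p$ we have $\mathbb{Z}^2\le G_\alpha\le\mathbb{Z}[1/p]^2$, so $G_\alpha$ has rank $2$. By the first fact, for each $k$ there is $y_k\in\mathbb{Z}[1/p]$ with $y_k-\alpha p^{-k}\in\mathbb{Z}_p$, that is,
\begin{equation}\label{eq:yk}
(p^{-k},y_k)\in G_\alpha .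
\end{equation}

\begin{lemma}\label{lem:irrational}
If $\alpha\in\mathbb{Z}_p$ is irrational, then $G_\alpha$ is indecomposable.
\end{lemma}

\begin{proof}
Suppose $G_\alpha=B\oplus C$ with $B,C\ne0$. Both summands have rank $1$, so each is isomorphic to $\mathbb{Z}$ or $\mathbb{Z}[1/p]$ by Lemma~\ref{lem:rankone}. By \eqref{eq:yk} the denominators in $G_\alpha$ are unbounded, so $G_\alpha$ is not finitely generated and one summand is $\mathbb{Z}[1/p]$. A nonzero element $(x,y)$ of this summand satisfies $p^{-k}(x,y)\in G_\alpha$ for all $k$, so $y-\alpha x\in\bigcap_kp^k\mathbb{Z}_p=0$. Then $x\neq0$, as otherwise $y=0$ too, and $\alpha=y/x$ is rational, a contradiction.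
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ranktwo}]
By Lemma~\ref{lem:rankone} and Corollary~\ref{cor:basic}, every rank $1$ subgroup of $(\mathbb{Z}[1/p])^m$ is FA presentable, and by (F3) so is a direct sum of two of them.

\emph{Groups with a nonscalar endomorphism.} Let $G\le(\mathbb{Z}[1/p])^m$ have rank $2$ and $\mathbb{Q}\otimes\operatorname{End}(G)\neq\mathbb{Q}$. Then some $\varphi\in\operatorname{End}(G)$ is not a scalar on the plane $V=\mathbb{Q}G$, so its minimal polynomial $\mu$ on $V$ has degree $2$. If the roots of $\mu$ are rational, we replace $\varphi$ by a positive integer multiple so that they are integers; then $\varphi-\lambda\in\operatorname{End}(G)$ for each root $\lambda$. There are three cases.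

\emph{Case 1: $\mu$ is irreducible over $\mathbb{Q}$.} Then $\mathbb{Q}[\varphi]\cong\mathbb{Q}[X]/(\mu)$ is a field of degree $2$ in $\mathbb{Q}\otimes\operatorname{End}(G)$, and Theorem~\ref{thm:field} applies.

\emph{Case 2: $\mu$ has integer roots $\lambda\neq\nu$.} The eigenspaces are lines with sum $V$, and their intersections $B=G\cap\ker(\varphi-\lambda)$ and $C=G\cap\ker(\varphi-\nu)$ have rank $1$. For $g\in G$ we have $(\varphi-\nu)g\in B$ and $(\varphi-\lambda)g\in C$, because $(\varphi-\lambda)(\varphi-\nu)=0$, and
\[
(\lambda-\nu)g=(\varphi-\nu)g-(\varphi-\lambda)g\in B\oplus C .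
\]
So $B\oplus C$ contains $(\lambda-\nu)G$ and has finite index in $G$ by Lemma~\ref{lem:prank}(a). Lemma~\ref{lem:finiteindex} applies.

\emph{Case 3: $\mu$ has a double integer root $\lambda$.} Then $\psi=\varphi-\lambda\in\operatorname{End}(G)$ satisfies $\psi\neq0$ and $\psi^2=0$. There is only one eigenline, and we have to show that it splits off. Let $B=G\cap\ker\psi$, of rank $1$. Then $G/B\cong\psi(G)\le B$, and $\psi(G)$ has rank $1$, so $G/B$ is isomorphic to $\mathbb{Z}$ or $\mathbb{Z}[1/p]$. If $G/B\cong\mathbb{Z}$, lifting a generator gives $G\cong B\oplus\mathbb{Z}$. If $G/B\cong\mathbb{Z}[1/p]$, then $B$ has a subgroup that is not finitely generated, so $B\cong\mathbb{Z}[1/p]$. In this case $G$ is $p$-divisible: for $g\in G$ write $g=pg'+b$ with $b\in B$, and $b=pb'$. A $p$-divisible torsion-free group is a $\mathbb{Z}[1/p]$-module, $B$ is a submodule, and $G/B$ is free of rank $1$ over $\mathbb{Z}[1/p]$, so lifting a generator gives $G\cong\mathbb{Z}[1/p]^2$. Either way $G$ is FA presentable.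

\emph{Quadratic $\alpha$.} Let $a\alpha^2+b\alpha+c=0$ with $a,b,c\in\mathbb{Z}$ and $a\neq0$, and let $\bar\alpha=-b/a-\alpha\in\mathbb{Q}_p$ be the other root, so that $c=a\alpha\bar\alpha$ and $a\bar\alpha=-b-a\alpha\in\mathbb{Z}_p$. We look for an integer matrix for which the linear form $y-\alpha x$ is an eigenform with eigenvalue in $\mathbb{Z}_p$. Put $\varphi(x,y)=(ay,\,-cx-by)$. Then
\[
(-cx-by)-\alpha\cdot ay=-a\alpha\bar\alpha x+(-b-a\alpha)y=a\bar\alpha\,(y-\alpha x).
\]
Since $\varphi$ also preserves $\mathbb{Z}[1/p]^2$, we get $\varphi(G_\alpha)\subseteq G_\alpha$. It is not a scalar, because $\varphi(0,1)=(a,-b)$ and $a\neq0$. By the first part $G_\alpha$ is FA presentable, and it is indecomposable by Lemma~\ref{lem:irrational}.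

\emph{Counting.} The map $\alpha\mapsto G_\alpha$ is injective: if $G_\alpha=G_{\alpha'}$, then the elements \eqref{eq:yk} lie in both groups, so $(\alpha-\alpha')p^{-k}\in\mathbb{Z}_p$ for all $k$, and $\alpha=\alpha'$. An isomorphism $G_{\alpha}\to G_{\alpha'}$ extends to an element of $GL_2(\mathbb{Q})$, since both groups span $\mathbb{Q}^2$. So the subgroups $G_{\alpha'}$ isomorphic to a given $G_\alpha$ are among its countably many translates under $GL_2(\mathbb{Q})$, and each isomorphism type occurs for only countably many parameters. By (F4), only countably many $G_\alpha$ are FA presentable.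
\end{proof}

\begin{example}
The group $G=\mathbb{Z}[\pi,\pi^{-1}]$ of Section~\ref{sec:example} belongs to this family. By Hensel's lemma, $x^2+x+2$ has a root $u\in\mathbb{Z}_2$ with $u\equiv1\pmod 2$. Let $\iota\colon\mathbb{Q}(\pi)\to\mathbb{Q}_2$ send $\pi$ to the unit $u$; then $\iota(\bar\pi)=2/u$. We claim that $z\in\mathbb{Z}[\pi][1/2]$ lies in $G$ if and only if $\iota(z)\in\mathbb{Z}_2$. One direction holds because $u$ is a unit. For the other, let $z\notin G$ and let $k\ge1$ be minimal such that $z=\pi^{-j}\bar\pi^{-k}z_0$ with $j\ge0$ and $z_0\in\mathbb{Z}[\pi]$; then $z_0\notin\bar\pi\mathbb{Z}[\pi]$. The kernel of $\mathbb{Z}[\pi]\to\mathbb{Z}_2/2\mathbb{Z}_2$ has index $2$ and contains $\bar\pi\mathbb{Z}[\pi]$, which has index $\pi\bar\pi=2$, so the two coincide. Hence $\iota(z_0)$ is a unit and $\iota(z)\in 2^{-k}\mathbb{Z}_2^\times$ is not in $\mathbb{Z}_2$. Thus, for $x,y\in\mathbb{Z}[1/2]$, we have $y+x\pi\in G$ if and only if $y+ux\in\mathbb{Z}_2$, which says $G\cong G_{-u}$. The digit sequence of $-u$ is not eventually periodic, but an automaton working in base $\pi$ never has to consult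 it.
\end{example}

\begin{thebibliography}{1}

\bibitem{talk}
\emph{The search for FA presentable groups},
\texttt{https://www.cs.auckland.ac.nz/\textasciitilde nies/talks/2021/Nies\_IMS.pdf}.

\end{thebibliography}
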